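# Covering a connected graph by few edge-disjoint trees of small maximum degree

All graphs are finite and simple. For a graph $G$ we write $V=V(G)$, $N_G(x)$ for the set of neighbors of $x$, $d_G(x)=|N_G(x)|$, and $\delta(G)$ for the minimum degree. A single vertex counts as a tree.

## 1. Hamiltonian paths and a shifted neighborhood

A Hamiltonian path is a path through all vertices, that is, a spanning tree of maximum degree at most $2$ (if $G$ has at least one vertex). Here is the easy case of what follows.

**Proposition 1.** If a graph $G$ on $n$ vertices has no Hamiltonian path, then $G$ has two non-adjacent vertices $x,x'$ with $d_G(x)+d_G(x')\le n-2$.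

*Proof.* Let $z_0z_1\dots z_m$ be a longest path, put $x=z_0$, and let $x'$ be a vertex not on the path. By maximality all neighbors of $z_0$ lie on the path, and $x'$ is adjacent neither to $z_0$ nor to $z_m$.

Consider all pairs $(u,y)$ with $u\in\{x,x'\}$ and $y\in N_G(u)$. There are $d_G(x)+d_G(x')$ of them. Define
$$\varphi(z_0,z_i)=z_{i-1},\qquad \varphi(x',y)=y .$$
On the pairs of $x$ the map is injective, and also on the pairs of $x'$. Suppose the two kinds collide: $z_0z_i$ and $x'z_{i-1}$ are both edges. Since $x'z_0$ is not an edge, $i\ge2$. Then
$$x',\ z_{i-1},\ z_{i-2},\ \dots,\ z_0,\ z_i,\ z_{i+1},\ \dots,\ z_m$$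
is a longer path, a contradiction. So $\varphi$ is injective. It never takes the value $z_m$ (a shifted index is at most $m-1$, and $x'z_m$ is not an edge), and it never takes the value $x'$ (which is not on the path and not its own neighbor). So it injects the pairs into a set of $n-2$ vertices. $\square$

In particular, a graph with $\delta(G)\ge (n-1)/2$ has a Hamiltonian path. Three features of the proof are worth noting. We count pairs (chosen vertex, neighbor) by an injection into $V$. Each of the two pieces, the path and the vertex outside it, contributes one omitted vertex. The value $z_{i-1}$ is useful because the path can be rerouted, on the same vertex set, so that $z_{i-1}$ becomes an end.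

What changes if one spanning path is not available, but we may use up to $q$ trees, and the degrees in the trees may go up to some $k\ge 2$?

## 2. From one path to $q$ trees

**Definition.** Subgraphs $T_1,\dots,T_s$ of $G$ *span* (or cover) the vertices of $G$ if each $T_i$ is a tree and $V(T_1)\cup\dots\cup V(T_s)=V(G)$. They are *edge-disjoint* if no edge of $G$ lies in two of them. They may share vertices.

The following statement is posed as a conjecture in "Trees in Connected Graphs", https://digitalcommons.montclair.edu/cgi/viewcontent.cgi?article=1867&context=etd: if $G$ is connected on $n$ vertices with $\delta(G)=\delta$, then $V(G)$ can be spanned by at most $q$ edge-disjoint trees, each of maximum degree at most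
$$\left\lceil \frac{n+\delta(q-1)-q}{\delta q}\right\rceil. \tag{1}$$
The standing hypotheses are $n\ge2$ (so $\delta\ge1$ and the expression makes sense), and that $q$ is a positive integer for which (1) is at least $2$. The last condition says that $n+\delta q-\delta-q>\delta q$, that is, $q\le n-\delta-1$. It excludes trees of maximum degree $1$. We shall prove the statement.

For $q=1$ the bound is $\lceil (n-1)/\delta\rceil$. It equals $2$ exactly when $\delta<n-1\le2\delta$, and then Proposition 1 proves the statement. Two small graphs will accompany us.

*The star $K_{1,4}$*, center $c$, leaves $\ell_1,\dots,\ell_4$. Here $n=5$, $\delta=1$, and for $q=2$ the bound (1) is $(5+1-2)/2=2$. The paths $\ell_1c\ell_2$ and $\ell_3c\ell_4$ do it. They are edge-disjoint and share $c$. Two vertex-disjoint paths would not be enough: only the path through $c$ can contain two leaves, so vertex-disjoint paths covering $K_{1,4}$ number at least three.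

*The graph $K_{2,6}$*, with parts $\{a,a'\}$ and $\{b_1,\dots,b_6\}$. Here $n=8$, $\delta=2$. For $q=1$ the bound is $\lceil 7/2\rceil=4$; join $a$ to $b_1,\dots,b_4$ and $a'$ to $b_4,b_5,b_6$. For $q=2$ the bound is $(8+2-2)/4=2$; take the paths $b_1ab_2a'b_3$ and $b_4ab_5a'b_6$. With maximum degree $3$ one tree is not enough: a tree of maximum degree at most $3$ that contains $\alpha\geq 1$ of the vertices $a,a'$ and $\beta$ of the $b_i$ has $\alpha+\beta-1\le3\alpha$ edges, so $\beta\le2\alpha+1\le5$.

## 3. A degree-sum theorem and what follows from it

Proposition 1 is about a degree sum, not about the minimum degree, and this is the form that generalizes.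

**Theorem 2.** Let $k\ge 2$, let $G$ be a connected graph on $n$ vertices, and let $\tau$ be the least number of edge-disjoint trees of maximum degree $\le k$ that span $V(G)$. If $\tau\ge 2$, then $G$ has an independent set $R$ with
$$|R|=(\tau-1)(k-1)+1,\qquad \sum_{x\in R}d_G(x)\le n-\tau .$$

The number $\tau$ exists, since the $n$ single vertices span $V(G)$. For $k=\tau=2$ this is the conclusion of Proposition 1. In $K_{2,6}$ with $k=3$ we have $\tau=2$, and three of the $b_i$ form such a set: $|R|=3$ and the degree sum is $6=n-\tau$.

**Corollary 3.** Let $k\ge2$, $q\ge1$, and let $G$ be connected on $n$ vertices. If every independent set of $q(k-1)+1$ vertices has degree sum $\ge n-q$, then $V(G)$ is spanned by at most $q$ edge-disjoint trees of maximum degree $\le k$.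

*Proof.* Otherwise $\tau\ge q+1\ge2$. The set $R$ of Theorem 2 has at least $q(k-1)+1$ vertices. Any $q(k-1)+1$ of them form an independent set of degree sum at most $n-\tau\le n-q-1$, a contradiction. $\square$

**Theorem 4.** Let $n\ge2$, let $G$ be a connected graph on $n$ vertices with $\delta(G)=\delta$, and let $q$ be a positive integer for which (1) is at least $2$. Then the vertices of $G$ can be spanned by at most $q$ edge-disjoint trees, each of maximum degree at most (1).

*Proof.* Let $k\ge2$ be the number (1). Then $k\delta q\ge n+\delta(q-1)-q$, which rearranges to $n\le\delta(q(k-1)+1)+q$. Hence any $q(k-1)+1$ vertices have degree sum at least $\delta(q(k-1)+1)\ge n-q$, and Corollary 3 applies. $\square$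

## 4. Graphs for which the bound cannot be lowered

**Proposition 5.** For all $n,\delta,q\ge1$ with $q\le n-\delta-1$ there is a connected $G$ on $n$ vertices with $\delta(G)=\delta$ for which the degree bound (1) in Theorem 4 cannot be lowered.

*Proof.* *Case $n\ge2\delta$.* Generalize the count for $K_{2,6}$. Take $G=K_{\delta,n-\delta}$ with parts $A,B$, $|A|=\delta$. Then $\delta(G)=\delta$. Suppose that at most $q$ trees of maximum degree $\le k'$ span $V(G)$. Since $q<n$, single vertices do not suffice, so $k'\ge1$. A tree with $\alpha\ge1$ vertices in $A$ and $\beta$ in $B$ has $\alpha+\beta-1$ edges, each with an endpoint in $A$, so $\alpha+\beta-1\le k'\alpha$ and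
$$\beta\le(k'-1)\alpha+1\le(k'-1)\delta+1 .$$
If $\alpha=0$, then $\beta\le1$, and the same bound holds. Adding over the trees, $n-\delta\le q((k'-1)\delta+1)$, which is $k'\ge(n+\delta(q-1)-q)/(\delta q)$.

*Case $n<2\delta$.* Now $2q\le2(n-\delta-1)<n$. Trees of maximum degree $\le1$ have at most two vertices, so $q$ of them do not cover $n$ vertices, in any graph. The bound (1) is at least $2$ by hypothesis and at most $2$ because $n<2\delta\le\delta q+\delta+q$; so it equals $2$ and cannot be lowered. A suitable graph exists: take $K_{n-1}$ plus a vertex joined to $\delta$ of its vertices. It is connected, and its minimum degree is $\delta$ because $n-2\ge\delta$. $\square$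

It remains to prove Theorem 2.

## 5. Two collisions that stop the path argument

**Several vertex-disjoint paths.** The first thing to try for $k=2$ is to cover $V$ by the least number $\pi$ of vertex-disjoint paths, put one end of each into $R$, and shift neighbors on the own path, as in Section 1. The step that fails is the following. Let $x,x'$ be chosen ends of two paths with a common neighbor $y$ on a third path. Both pairs $(x,y)$ and $(x',y)$ want the value $y$. We can join the two paths through $y$, but then $y$ is torn out of the third path, which may fall into two pieces: three paths before, three paths after. No argument can repair this, since the conclusion is false: in $K_{1,4}$ we have $\pi=3$, every independent set of three vertices consists of leaves, and its degree sum is $3>2=n-\pi$.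

Edge-disjointness removes this obstruction. If $y$ may stay on the third tree and be used once more, then joining $x$ and $x'$ through $y$ costs nothing. The price is that trees overlap, so each exchange must say which edges are already taken, and we must know which vertices lie in only one tree.

**Several leaves of one tree.** For $k\ge3$ Theorem 2 asks for $k-1$ vertices of $R$ per tree (except one tree). Try leaves $x_i$ of $T$. If $x_iy$ is an edge and $y\in T$, let $t$ be the neighbor of $y$ in $T$ toward $x_i$; adding $x_iy$ and deleting $yt$ gives a tree, so $t$ looks like the right value for $(x_i,y)$. Look at $K_{2,6}$ with $k=3$ and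
$$T_1:\ ab_1,\ ab_2,\ ab_3,\ a'b_3,\ a'b_4,\ a'b_5,\qquad T_2=\{b_6\}. \tag{2}$$
Take the leaves $x_1=b_1$, $x_2=b_2$. For both pairs $(b_1,a')$ and $(b_2,a')$ the vertex $t$ is $b_3$. The shift is not injective. Also, $t$ only loses one edge; if its degree was large, it does not become an end, and it cannot be removed from the tree.

There is room in (2): the vertex $a'$ has full degree $k$, so away from $b_1,b_2$ it has two more neighbors, $b_4$ and $b_5$, one for each colliding pair. It will turn out that, in a cover chosen extremally, a vertex $y$ at which such leaves of other branches meet always has full degree $k$. So it has enough children, and we can send the colliding pairs down into different subtrees below $y$. Making this precise is Section 10. Before that we set up the extremal choice and the exchanges it forbids.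

## 6. Families of trees and the extremal choice

From now on fix $G$ connected, $k\ge2$, and suppose $\tau\ge2$. Trees are nonempty.

**Definition.** A *family* is a sequence $\mathcal T=(T_1,\dots,T_\tau)$ of edge-disjoint trees of maximum degree $\le k$ with $\bigcup V(T_i)=V$. Relative to a family:

* an edge of $G$ is *used* if it lies in one of the trees, otherwise *free*;
* a vertex is *private* to $T_j$ if $T_j$ is the only tree containing it;
* an *end* of $T_j$ is a vertex $x\in T_j$ with $d_{T_j}(x)\le1$ (the vertex of a one-vertex tree is an end);
* $T_i,T_j$ are *linked* if they share a vertex or some free edge has one endpoint in each;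
* *later than $j$* means of index $>j$.

By definition of $\tau$, no spanning system of fewer than $\tau$ edge-disjoint trees of maximum degree $\le k$ exists.

*Examples.* In (2) every vertex is private, the free edges are $ab_4,ab_5,ab_6,a'b_1,a'b_2,a'b_6$, the ends of $T_1$ are $b_1,b_2,b_4,b_5$, and $T_1,T_2$ are linked by the free edge $ab_6$. In $K_{1,4}$ with $k=2$ and the family $\ell_1c\ell_2$, $\ell_3c\ell_4$, no edge is free, $c$ is not private, and the trees are linked through $c$.

Two facts will be used constantly.

**(E1)** If $x$ is a private end of $T_j$, then every edge at $x$ except its (at most one) edge in $T_j$ is free. Indeed, a tree using an edge at $x$ contains $x$, so it is $T_j$.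

**(E2)** If $e$ is an edge of a tree $S$, then each component $Y$ of $S-e$ contains an end of $S$; in particular every component of $S-v$ contains an end of $S$, for each non-isolated vertex $v$ of $S$. To see this, let $y$ be the endpoint of $e$ in $Y$. If $Y=\{y\}$, then $d_S(y)=1$. Otherwise $Y$ has a leaf other than $y$, and its degree in $S$ is also $1$. For the last part, a component of $S-v$ is a component of $S-e$, where $e$ joins it to $v$.

**Lemma 6.** For every family, the graph whose vertices are the trees and whose edges are the linked pairs is connected.

*Proof.* Otherwise split the family into nonempty parts $\mathcal A,\mathcal B$ with no linked pair between them. The vertex sets covered by $\mathcal A$ and by $\mathcal B$ are disjoint, so they partition $V$. As $G$ is connected, some edge of $G$ joins them. It is not free, since it would link two trees. The tree using it meets both vertex sets, which is impossible. $\square$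

**Definition.** A family is *consistent* if each $T_j$ with $j<\tau$ is linked to a later tree.

Every family can be relabelled to be consistent: give label $\tau$ to any tree, and then repeatedly give the largest unused label to a tree linked to an already labelled one; Lemma 6 says that this never gets stuck. Put
$$s_j=\Bigl|V(T_j)\setminus\bigcup_{i>j}V(T_i)\Bigr| .$$
So each vertex is counted once, in the last tree that contains it.

**The choice.** Among all consistent families choose $\mathcal T$ minimizing $(s_\tau,s_{\tau-1},\dots,s_1)$ lexicographically, $s_\tau$ first, and, subject to this, minimizing $\sum_j|V(T_j)|$. From now on "free", "private" and so on refer to this $\mathcal T$ unless stated otherwise. An edge is *newly used* by a family $\mathcal T'$ if $\mathcal T'$ uses it and $\mathcal T$ does not.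

This replaces "longest path". The last tree is as small as possible, then the last but one, and so on. So earlier trees want to swallow vertices of later ones, and whenever $T_b$ can lose a vertex to an earlier tree, whatever happens to the earlier trees, we have a contradiction. The proviso is that consistency must survive. The family (2) is such a choice: $s_2=1$ is the least possible, hence $s_1=7$ is forced, and the sizes add up to $n$.

## 7. Which exchanges the choice forbids

**Lemma 7.** There are no family $\mathcal T'$ and index $b$ such that

* (a) $T'_i=T_i$ for $i>b$;
* (b) $|V(T'_b)\setminus\bigcup_{i>b}V(T_i)|<s_b$;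
* (c) $b=\tau$, or $T'_b$ is linked in $\mathcal T'$ to some $T_i$ with $i>b$;
* (d) every newly used edge has an endpoint outside $\bigcup_{i>b}V(T_i)$.

*Proof.* The point is that (c) and (d) are all that consistency needs. By (d), a free edge with both endpoints in trees later than $b$ stays free, so two trees of index $>b$ that are linked in $\mathcal T$ stay linked in $\mathcal T'$. With (c), each of $T'_b,\dots,T'_{\tau-1}$ is linked in $\mathcal T'$ to a later tree. Relabel $T'_1,\dots,T'_{b-1}$: repeatedly give the largest unused label to a tree linked to an already labelled one, which is possible by Lemma 6. The result is a consistent family. Its entries $s_\tau,\dots,s_{b+1}$ are unchanged, and its entry $s_b$ is smaller. This contradicts the choice of $\mathcal T$. $\square$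

The next lemma says when a vertex that can be removed from its tree must be private.

**Lemma 8.** Let $v\in V(T_j)$ and let $T^-$ be a tree on $V(T_j)\setminus\{v\}$ of maximum degree $\le k$, all of whose edges outside $E(T_j)$ are free and incident with a private vertex of $T_j$. Suppose that $j=\tau$, or $T_j$ meets a later tree, or a free edge joins some $p\in V(T_j)\setminus\{v\}$ to a later tree. Then $v$ is private.

*Proof.* Suppose not, and replace $T_j$ by $T^-$. Since $v$ lies in another tree, this is a family $\mathcal T'$. Newly used edges lie inside $V(T_j)\setminus\{v\}$ and contain a private vertex of $T_j$.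

*Case 1: $v\in T_i$ for some $i>j$.* The vector $(s_\tau,\dots,s_1)$ is unchanged, because $v$ is counted in $T_i$ or later, and $\sum|V(T_l)|$ drops by one. So it suffices to check that $\mathcal T'$ is consistent. A newly used edge has an endpoint that lies in no tree but $T_j$, so it is not an edge joining two other trees; hence links not involving index $j$ persist. For index $j$ itself: $T_j$ has at least two vertices, so it has an edge $gv$. This edge is free in $\mathcal T'$ and joins $T^-$ to $T_i$. It remains to consider $l<j$ such that $T_l$ is linked to $T_j$ in $\mathcal T$.

* If they share a vertex $z\ne v$, they still do. If they share $v$, then $T_l$ meets $T_i$, and $i>l$.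
* If a free edge $zz'$ has $z\in T_l$, $z'\in T_j$, there are three possibilities. If $zz'$ is newly used, then $z\in V(T^-)$, so $T_l$ meets $T^-$. If it is not newly used and $z'\ne v$, the edge still links $T_l$ to $T^-$. If it is not newly used and $z'=v$, it joins $T_l$ to $T_i$.

So $\mathcal T'$ is consistent, contradicting the choice of $\mathcal T$.

*Case 2: $v$ is in no later tree.* Then $v$ lies in an earlier tree. Apply Lemma 7 with $b=j$. Condition (b) holds because $v$ was counted in $s_j$. Condition (d) holds because newly used edges contain private vertices of $T_j$. For (c), let $j<\tau$. If $T_j$ meets a later tree in a vertex $z$, then $z\ne v$, so $z\in T^-$. Otherwise there is the given free edge $pq$ with $q$ in a later tree; then $q\notin V(T_j)$, so $pq$ is not newly used and still links $T^-$ to a later tree. Contradiction. $\square$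

**Definition.** A *variant* of $T_a$ is a tree $T^*$ of maximum degree $\le k$ with $V(T^*)\supseteq V(T_a)$, all of whose edges outside $E(T_a)$ are free and incident with a private vertex of $T_a$.

Replacing $T_a$ by a variant gives a family. *Example:* in (2), $T_1-a'b_3+a'b_1$ is a variant of $T_1$ on the same vertex set.

**Lemma 9.** (i) Every end of every $T_j$ is private.

(ii) Let $a<\tau$, let $T_a$ meet no later tree, and let $pq$ be a free edge with $p\in T_a$, $q\in T_b$, $b>a$. If $T^*$ is a variant of $T_a$ with $V(T^*)\cap V(T_b)=\emptyset$, then $d_{T^*}(p)=k$.

*Proof.* We use downward induction on $j$: assuming (i) for all indices $>j$, we prove (ii) for $a=j$ (nothing to prove if $j=\tau$) and then (i) for $j$.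

**Step 1: (ii) for $a=j$.** The step shows that if $p$ had room, then $T^*$ could swallow all or part of $T_b$. Suppose $d_{T^*}(p)<k$. If $d_{T_b}(q)<k$, then $T^*\cup T_b+pq$ is a tree of maximum degree $\le k$ that replaces both $T_a$ and $T_b$. This gives a spanning system of $\tau-1$ trees, a contradiction. So $d_{T_b}(q)=k\ge2$.

If $b<\tau$, consistency gives $v_b\in T_b$ that lies in a later tree $T_i$, $i>b$, or on a free edge $v_bz$ with $z$ in such a $T_i$. Let $C_0$ be the component of $T_b-q$ containing $v_b$; if $b=\tau$ or $v_b=q$, let $C_0$ be any component. Put
$$T'_b=T_b[C_0\cup\{q\}],\qquad T'_a=T^*\cup(T_b-C_0)+pq .$$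
Both are trees, sharing only $q$; in $T'_a$ the vertex $q$ has degree $1+(k-1)=k$ and $p$ has degree at most $k$. So replacing $T_a,T_b$ gives a family. Apply Lemma 7 with this $b$.

* (b): $T'_b$ misses a component of $T_b-q$, which contains an end of $T_b$ by (E2). This end is private by the induction hypothesis, so it was counted in $s_b$.
* (d): every newly used edge has an endpoint in $V(T_a)$, which is disjoint from all trees later than $a$.
* (c), for $b<\tau$: $v_b\in T'_b$. If $v_b$ lies in a later tree we are done. Otherwise both endpoints of $v_bz$ lie in trees later than $a$, hence not in $V(T_a)$, so $v_bz$ is not newly used and stays free.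

This contradicts Lemma 7.

**Step 2: (i) for $j$.** We remove a non-private end. Let $x$ be a non-private end of $T_j$. If $T_j=\{x\}$, delete $T_j$, contradicting the minimality of $\tau$. Otherwise apply Lemma 8 with $T^-=T_j-x$. Its hypothesis holds: if $j<\tau$ and $T_j$ meets no later tree, consistency gives a free edge $pq$ from $p\in T_j$ to a later tree, and (ii) with $T^*=T_j$ gives $d_{T_j}(p)=k\ge2$, so $p\ne x$. Hence $x$ is private, a contradiction. $\square$

**Definition.** For each $b<\tau$ fix an *anchor* $v_b\in V(T_b)$: if $T_b$ meets a later tree, $v_b$ lies in such an intersection; otherwise $v_b$ is incident with a free edge $v_bz$ (the anchor edge) with $z$ in a later tree.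

The anchor is what keeps $T_b$ linked to later trees when we cut pieces off $T_b$. **An anchor is never an end of its tree:** in the first case it is not private, so Lemma 9(i) applies; in the second, Lemma 9(ii) with $T^*=T_b$ gives $d_{T_b}(v_b)=k\ge2$.

**Lemma 10 (stealing an end).** Let $a<b$ and let $x$ be an end of $T_b$. There is no tree $T'_a$ of maximum degree $\le k$ with $V(T'_a)\supseteq V(T_a)\cup\{x\}$ such that every edge of $E(T'_a)\setminus E(T_a)$ is either incident with $x$, or free and incident with a private vertex of $T_a$.

*Proof.* Suppose there is one. Replace $T_a$ by $T'_a$ and $T_b$ by $T_b-x$; if $T_b=\{x\}$, drop $T_b$. The vertex $x$ is a private end of $T_b$ by Lemma 9, so by (E1) an edge at $x$ is free or is the edge of $T_b$ at $x$, which has been released. So the new trees are edge-disjoint, and they cover $V$. If $T_b$ was dropped, this contradicts the minimality of $\tau$. Otherwise apply Lemma 7 with $b$. Condition (b) holds since $x$ is private. Newly used edges contain $x$ or a private vertex of $T_a$, and neither lies in a tree later than $b$; this is (d). For (c) let $b<\tau$. As $v_b$ is not an end, $v_b\ne x$ and $v_b\in T_b-x$. If $v_b$ lies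 in a later tree, done. If there is an anchor edge $v_bz$, then $z\ne x$, because $x$ is private to $T_b$; and neither $v_b$ nor $z$ is private to $T_a$, because they lie in $T_b$ and in a tree later than $b$. So $v_bz$ is not newly used and stays free. This contradicts Lemma 7. $\square$

## 8. A saturated vertex in each tree

Every tree except the last has a vertex at which it would swallow part of a later tree, if only that vertex had room. So this vertex must keep degree $k$, however we reroute the tree.

**Lemma 11.** For every $a<\tau$ there are $w_a\in V(T_a)$ and $C_a\subseteq V\setminus V(T_a)$ such that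

* (T1) every variant $T^*$ of $T_a$ with $V(T^*)\cap C_a=\emptyset$ has $d_{T^*}(w_a)=k$; in particular $d_{T_a}(w_a)=k$;
* (T2) no end of $T_a$ is adjacent in $G$ to a vertex of $C_a$;
* (T3) if $T_a$ meets no later tree, then a free edge joins $w_a$ to a later tree.

*Examples.* In (2) we may take $w_1=a$ and $C_1=\{b_6\}$: a variant with degree less than $3$ at $a$ could be extended by $ab_6$ to a single spanning tree. In $K_{1,4}$ with $k=2$, $T_1=\ell_1c\ell_2$, $T_2=\ell_3c\ell_4$, we may take $w_1=c$ and $C_1=\{\ell_3\}$. Here (T1) holds because $T_1$ is its own only variant, no edge being free.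

*Proof.* **Step 1: $T_a$ meets no later tree.** Here Lemma 9(ii) does the work. By consistency there is a free edge $pq$ with $p\in T_a$, $q\in T_b$, $b>a$. Put $w_a=p$, $C_a=V(T_b)$. Then (T1) is Lemma 9(ii), and (T3) is clear. For (T2), let an end $x$ of $T_a$ be adjacent to $y\in T_b$. Since $y\notin T_a$, the edge $xy$ is free by (E1), and Lemma 9(ii) for the edge $xy$ and $T^*=T_a$ gives $d_{T_a}(x)=k\ge2$, a contradiction.

**Step 2: $T_a$ meets a later tree; finding $w_a$ and $C_a$.** Now the tree should swallow a branch of a later tree hanging at a common vertex. Let $I=V(T_a)\cap V(T_b)\ne\emptyset$ with $b>a$. Vertices of $I$ are not private, so by Lemma 9 they are ends neither of $T_a$ nor of $T_b$. We claim that there are $s\in I$ and a component $C$ of $T_b-s$ with $C\cap I=\emptyset$ and $v_b\notin C$ (the last condition is void if $b=\tau$).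

If $I=\{s\}$, then $T_b-s$ has at least two components; choose one without $v_b$.

If $|I|\ge2$, the minimal subtree of $T_b$ containing $I$ has two leaves $s\ne s'$, and both are in $I$ by minimality. Removing the leaf $s$ from this subtree leaves it connected, so exactly one component of $T_b-s$ meets $I$; since $s$ is not an end of $T_b$, there is another component $C$. In the same way there is a component $C'$ of $T_b-s'$ with $C'\cap I=\emptyset$. These are disjoint: let $z\in C\cap C'$. Since $s'\notin C$, the path in $T_b$ from $z$ to $s'$ passes through $s$. So $z$ and $s$ are in the same component of $T_b-s'$, that is, $s\in C'$, contradicting $C'\cap I=\emptyset$. As $C\cap C'=\emptyset$, at least one of $C,C'$ avoids $v_b$, and the corresponding pair proves the claim.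

Put $w_a=s$ and $C_a=C$. Then $C\cap V(T_a)=\emptyset$, and (T3) is void.

**Step 3: (T1) in this case.** We let a variant with room at $s$ swallow $C$. Suppose $T^*$ is a variant disjoint from $C$ with $d_{T^*}(s)<k$. Put
$$T'_a=T^*\cup T_b[C\cup\{s\}],\qquad T'_b=T_b-C .$$
The two parts of $T'_a$ share only $s$, and $s$ has exactly one neighbor in $C$, so these are trees of maximum degree $\le k$, and we have a family. Apply Lemma 7 with $b$. By (E2) the set $C$ contains an end of $T_b$; it is private, so (b) holds. Newly used edges contain private vertices of $T_a$, so (d) holds. For (c), $v_b\in T'_b$, and an anchor edge (if there is one) has endpoints in $T_b$ and in a tree later than $b$, so no endpoint is private to $T_a$, and it stays free. Contradiction.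

**Step 4: (T2) in this case.** We let an end swallow a smaller branch. Let $x$ be an end of $T_a$, $y\in C$, $xy\in E(G)$. Since $y\notin T_a$, the edge $xy$ is free by (E1). Delete from $T_b$ the first edge of the path from $y$ to $s$, and let $Y$ be the component containing $y$. It is connected and contains $y\in C$ but not $s$, so $Y\subseteq C$. By (E2), $Y$ contains an end of $T_b$. Put
$$T'_a=T_a\cup T_b[Y]+xy,\qquad T'_b=T_b-Y .$$
In $T'_a$ the degree of $y$ is at most $(k-1)+1$ and that of $x$ at most $2$. Also $v_b\in T'_b$ if $b<\tau$, as $v_b\notin C$. The only newly used edge is $xy$, and $x$ is private to $T_a$. So (b), (c) and (d) hold as in Step 3, contradicting Lemma 7. $\square$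

## 9. Flexible vertices

Let us ask what a value $v\in T_a$ of the future injection must satisfy. Suppose an end $x$ of another tree $T_h$ is adjacent to $v$, so that $(x,v)$ also wants the value $v$. If $h>a$, we would like to steal $x$ by attaching it to $v$, so $v$ must be able to have spare degree. If $h<a$, we would like $T_h$ to swallow $v$ through $xv$, so $T_a$ must be able to live without $v$. In Section 1 one rotation gave both, because $z_{i-1}$ became an end.

**Definition.** A vertex $v\in V(T_a)$, $a<\tau$, is *flexible* if

* (★1) there is a variant $T^*$ of $T_a$ on vertex set $V(T_a)$ with $d_{T^*}(v)<k$;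
* (★2) there is a tree $T^-$ on $V(T_a)\setminus\{v\}$ of maximum degree $\le k$, all of whose edges outside $E(T_a)$ are free and incident with a private vertex of $T_a$.

*Example.* In (2), the ends of $T_1$ are flexible: use $T_1$ itself, and $T_1$ minus the end. The vertex $b_3$ is flexible too: its degree in $T_1$ is $2<3$, and $T_1-b_3+a'b_1$ is a tree as in (★2). But $a'$ is not: a tree on $V(T_1)$ has six edges, each at $a$ or $a'$, so both have degree exactly $3$ in every variant on $V(T_1)$.

**Lemma 12.** Let $v\in T_a$ be flexible. Then

* (i) $v\ne w_a$;
* (ii) $v$ is private;
* (iii) if $h<a$ and $x$ is an end of $T_h$, then $xv\notin E(G)$;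
* (iv) if $a<h\le\tau$ and $x$ is an end of $T_h$, then $xv\notin E(G)$.

*Proof.* (i) A variant on $V(T_a)$ is disjoint from $C_a$, so by (T1) it has degree $k$ at $w_a$. By (★1), $v\ne w_a$.

(ii) Apply Lemma 8 to $T^-$. If $T_a$ meets no later tree, use the free edge of (T3) at $w_a\ne v$.

(iii) Suppose $xv\in E(G)$. This edge is free, since $x$ is private to $T_h$ and $v$ to $T_a$, and $h\ne a$. Put $T'_h=T_h+xv$ and $T'_a=T^-$. The degree of $x$ in $T'_h$ is at most $2$, so this is a family. Apply Lemma 7 with $b=a$. Condition (b) holds since $v$ is private. Newly used edges contain $x$, which is private to $T_h$, or a private vertex of $T_a$; this is (d). For (c): if $T_a$ meets a later tree, it does so in a vertex other than the private $v$, hence in a vertex of $T^-$. Otherwise take the free edge from $w_a$ to a vertex $z$ of a later tree given by (T3). Here $w_a\in T^-$, as $w_a\ne v$. The edge is not $xv$, since $w_a\ne v$ and $x\notin V(T_a)$. It is not an edge of $T^-$, since $z\notin V(T_a)$. So it stays free. Contradiction.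

(iv) Suppose $xv\in E(G)$. As $x$ is private to $T_h$, $x\notin V(T_a)$. With $T^*$ from (★1), the tree $T'_a=T^*+vx$ has maximum degree $\le k$, and it contradicts Lemma 10 for the end $x$ of $T_h$. $\square$

## 10. Rerouting inside one tree

We now do inside one tree what $z_i\mapsto z_{i-1}$ did inside a path.

**Lemma 13.** For each $a<\tau$ there are a set $R_a$ of $k-1$ ends of $T_a$, pairwise non-adjacent in $G$; an injective map $\varphi_a$ from $\{(x,y):x\in R_a,\ y\in N_G(x)\cap V(T_a)\}$ into the flexible vertices of $T_a$; and a flexible vertex $e_a\in T_a$ outside the image of $\varphi_a$. Moreover, every $y\notin V(T_a)$ is adjacent to at most one vertex of $R_a$.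

*Proof.* Write $T=T_a$, $w=w_a$. By (T1), $d_T(w)=k$. Ends of $T$ are private by Lemma 9, and every end $x$ is flexible: use $T$ and $T-x$.

**Step 1: the case $k=2$.** This is Section 1 again. The tree $T$ is a path $z_0z_1\dots z_m$, and $m\ge2$ because $d_T(w)=2$. Let $R_a=\{z_0\}$, $\varphi_a(z_0,z_i)=z_{i-1}$, $e_a=z_m$. The map is injective and avoids $z_m$. The values $z_0$ (for $i=1$) and $e_a$ are ends, hence flexible. If $z_0z_i\in E(G)$ with $i\ge2$, then $z_0z_i$ is free by (E1), and $T+z_0z_i-z_{i-1}z_i$ is a path, a variant on $V(T)$, in which $z_{i-1}$ is an end. This gives (★1), and deleting $z_{i-1}$ from it gives (★2). The last assertion of the lemma is trivial, as $|R_a|=1$.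

From now on $k\ge3$.

**Step 2: notation.** This step names the vertices where collisions can occur. Root $T$ at $w$. Let $c_1,\dots,c_k$ be the children of $w$, and $B_1,\dots,B_k$ the corresponding components of $T-w$. For $i\le k-1$ choose an end $x_i\in B_i$ of $T$, by (E2), and let $R_a=\{x_1,\dots,x_{k-1}\}$. Throughout, $x_i$ means one of these $k-1$ vertices.

All non-tree edges at $x_i$ are free, and $x_i$ is private. So a tree on $V(T)$ of maximum degree $\le k$ whose edges outside $E(T)$ are all incident with $x_i$'s is a variant of $T$. A variant on $V(T)$ is disjoint from $C_a$, so (T1) says: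
$$\text{no variant of } T \text{ on } V(T) \text{ has degree less than } k \text{ at } w. \tag{3}$$

Let $w=v^i_0,\ v^i_1=c_i,\ \dots,\ v^i_{m_i}=x_i$ be the path $P_i$ from $w$ to $x_i$ in $T$. Vertices on some $P_i$, $i\le k-1$, are *path vertices*. An ancestor of a path vertex is a path vertex, so all descendants of a non-path vertex are non-path. Write $\mathrm{sub}(v)$ for the subtree formed by $v$ and its descendants; if $v$ is non-path, $\mathrm{sub}(v)$ contains no $x_i$. Inside $B_m$ the path vertices are those of $P_m$, and there are none if $m=k$. The tree neighbor of $x_i$ is a path vertex.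

Say that $x_i$ *hits* $y$ if $x_iy\in E(G)$, $y\in V(T)$, $y\notin B_i$ and $y\ne w$. Put
$$H=\{w\}\cup\{y: \text{some } x_i \text{ hits } y\},\qquad O_i=\{y\in N_G(x_i)\cap B_i:\ y\notin P_i\},$$
$$O=\bigcup_{i\le k-1}O_i,\qquad Z=H\cup O .$$
So $H$ collects the vertices reached from another branch, $O$ those reached within the own branch but off the path. A vertex $y\in H\setminus\{w\}$ in $B_m$ is hit by some $x_i$ with $i\ne m$. An edge $x_iy$ by which $x_i$ hits $y$ is never a tree edge. Vertices of $O$ are non-path.

In (2), with $w=a$, $c_i=b_i$ for $i\le3$, $x_1=b_1$, $x_2=b_2$, we get $H=\{a,a'\}$, $O=\emptyset$.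

**Step 3: vertices of $H$ have full degree.** This provides the room promised in Section 5.

**(F1)** *$d_T(y)=k$ for every $y\in H$.* For $y=w$ this is known. Let $x_i$ hit $y$, and suppose $d_T(y)<k$. In $T$, deleting $wc_i$ separates $B_i\ni x_i$ from $y$, so $T-wc_i+x_iy$ is a tree. Its degrees are $\le k$: $y$ gains one, $x_i$ has degree at most $2$. It is a variant with degree $k-1$ at $w$, contradicting (3).

In particular no $x_l$ is in $H$, since $d_T(x_l)=1$. If $x_i,x_l$ were adjacent, $x_i$ would hit $x_l$. So the $x_i$ are pairwise non-adjacent, as the lemma requires.

**Step 4: children of vertices of $H$ are outside $Z$, apart from path children, and a related fact.** These facts allow us to descend from a vertex of $H$ into its subtrees without meeting $Z$ at once. In each case the contradiction is a variant with degree $k-1$ at $w$.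

**(F2)** *$H$ is independent in $T$.* Suppose first that $c_m\in H$, hit by $x_i$ with $i\ne m$. Then $T-wc_m+x_ic_m$ is a tree, as $x_i\notin B_m$; the degree of $c_m$ is unchanged, that of $x_i$ is $2$, that of $w$ is $k-1$. This contradicts (3).

Now suppose $p,y\in H\setminus\{w\}$ with $y$ a child of $p$. Both are in one $B_m$; say $x_i$ hits $p$ and $x_j$ hits $y$, with $i,j\ne m$ (possibly $i=j$). As $x_j\notin\mathrm{sub}(y)$, $T-py+x_jy$ is a tree. In it, deleting $wc_i$ separates $B_i$ (together with $\mathrm{sub}(y)$ if $j=i$) from a part that contains $w$ and $p$. So
$$T-py+x_jy-wc_i+x_ip$$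
is a tree. The degrees of $p$ and $y$ are unchanged, and $x_i,x_j$ have degree at most $3\le k$. It is a variant with degree $k-1$ at $w$, contradicting (3).

**(F3)** *No child of a vertex of $H$ is in $O$.* Let $y\in O_l$ be a child of $p\in H$. Then $p\ne w$, because the only child of $w$ in $B_l$ is $c_l\in P_l$. So $p\in B_l$, and $p$ is hit by some $x_i$ with $i\ne l$. As $y$ is non-path, $x_l\notin\mathrm{sub}(y)$ and $x_ly\notin E(T)$, so $T-py+x_ly$ is a tree. In it, deleting $wc_i$ separates $B_i$ from the part containing $w$ and $p$. So $T-py+x_ly-wc_i+x_ip$ is a tree. The degrees of $p,y$ are unchanged, and $x_l,x_i$ have degree at most $2$. It is a variant with degree $k-1$ at $w$, contradicting (3).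

**(F4)** *If $x_iv^i_j\in E(G)$ with $0\le j<m_i$, then $v^i_{j+1}\notin H$.* For $j=0$ this is (F2), as $w\in H$ and $v^i_1$ is its child. For $j=m_i-1$ we have $v^i_{j+1}=x_i\notin H$ by (F1). Otherwise $1\le j\le m_i-2$; suppose $v^i_{j+1}$ is hit by $x_l$, $l\ne i$. The edge $x_iv^i_j$ is not a tree edge, and $x_i\in\mathrm{sub}(v^i_{j+1})$, so $T-v^i_jv^i_{j+1}+x_iv^i_j$ is a tree; in it $v^i_{j+1}$ has degree $k-1$. It differs from $T$ only inside $B_i$, so deleting $wc_l$ and adding $x_lv^i_{j+1}$ gives a tree again. Now $v^i_{j+1}$ has degree $k$, $v^i_j$ has its old degree, $x_i$ and $x_l$ have degree at most $2$, and $w$ has degree $k-1$. This contradicts (3).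

**Step 5: moving children.** This is the device that turns a vertex into an end, and so makes it flexible.

**(M)** Let $v\ne w$, $v\in B_m$, and let $c\in Z$ be a non-path child of $v$. If $c\in H$, some $x_i$ with $i\ne m$ hits $c$; put $r(c)=x_i$. Otherwise $c\in O_m$ (so $m\le k-1$); put $r(c)=x_m$. In both cases $r(c)c\in E(G)$, and $r(c)c$ is not a tree edge, since $c$ is non-path. Let $D$ be a set of such children of $v$, and replace $vc$ by $r(c)c$ for all $c\in D$. The result is a tree: the subtrees $\mathrm{sub}(c)$, $c\in D$, are disjoint and contain no $x_i$, so all $r(c)$ lie in the part that remains when these subtrees are cut off, and each subtree is attached to it by one edge. Degrees change only at $v$, where they drop by $|D|$, and at the $x_i$, where the total increase is $|D|$.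

**(K1)** *A non-path vertex $v$ all of whose children are in $Z$ is flexible.* Let $D$ be the set of all children of $v$. They are non-path, and $|D|\le k-1$. After (M) each $x_i$ has degree at most $1+(k-1)=k$, so we have a variant on $V(T)$, and $v$ is adjacent only to its parent. This gives (★1); deleting $v$ gives (★2).

**(K2)** *Let $x_iv^i_j\in E(G)$, $0\le j<m_i$, and suppose that all non-path children of $t=v^i_{j+1}$ are in $Z$. Then $t$ is flexible.* If $t=x_i$, this is clear, since ends are flexible. Otherwise $j+1<m_i$, so $x_iv^i_j$ is not a tree edge. Let
$$T^1=T-v^i_jt+x_iv^i_j ,$$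
a tree because $x_i\in\mathrm{sub}(t)$. Here $x_i$ has degree $2$, $t$ has lost one neighbor, and all other degrees are unchanged. So $T^1$ gives (★1). Let $D$ be the set of non-path children of $t$. Since $v^i_{j+2}$ is the only path child of $t$, $|D|\le k-2$. In $T^1$ replace $tc$ by $r(c)c$ for all $c\in D$. Each $\mathrm{sub}(c)$ contains neither $v^i_j$ nor any $x_l$, so in $T^1$ it is still attached only through $tc$, and the argument of (M) shows that the result is a tree. The degree of $x_i$ is at most $2+(k-2)=k$, the other $x_l$ have degree at most $1+(k-2)$, and $t$ is adjacent only to $v^i_{j+2}$. Deleting $t$ gives (★2).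

**Step 6: descending to a flexible vertex.** We now define the target when we are sent into a subtree. For a non-path vertex $c\notin Z$ let $Q_c$ be the component of $\mathrm{sub}(c)-Z$ containing $c$, and let $f(c)$ be a vertex of $Q_c$ at maximum distance from $w$ in $T$. A child of $f(c)$ outside $Z$ would lie in $Q_c$ and be farther away; so all children of $f(c)$ are in $Z$. Also $f(c)$ is non-path. By (K1), $f(c)$ is flexible. Moreover $f(c)\notin Z$.

**(Q)** *If $c\ne c'$ are such vertices, and each has its parent in $Z$ or on a path $P_i$, then $Q_c\cap Q_{c'}=\emptyset$; in particular $f(c)\ne f(c')$.* Suppose $u\in Q_c\cap Q_{c'}$. Both $c$ and $c'$ are ancestors of $u$ or equal to $u$, so, say, $c'$ is a proper descendant of $c$. Then $c'$ and its parent lie on the tree path from $u$ to $c$, which lies in $Q_c$. But $Q_c$ contains neither path vertices nor vertices of $Z$, a contradiction.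

**Step 7: definition of $\varphi_a$ and $e_a$.** Let $x_iy\in E(G)$ with $y\in V(T)$. Exactly one of the following holds.

* (α) *$y\in H$, $y\notin P_i$.* Then $y\ne w$; say $y\in B_m$. By (F1), $y$ has $k-1$ children. Suppose $y\in P_m$, with $m\le k-1$. Then $y\ne x_m$ by (F1), so $y$ has one path child and $k-2$ non-path children; and at most $k-2$ pairs $(x_l,y)$ are of type (α), since $l\ne m$. Otherwise $y$ is non-path, has $k-1$ non-path children, and there are at most $k-1$ pairs at $y$. In both cases we can assign distinct non-path children $c$ of $y$ to the pairs of type (α) at $y$. By (F2) and (F3), $c\notin Z$. Put $\varphi_a(x_i,y)=f(c)$.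
* (β) *$y=v^i_j\in P_i$, $0\le j<m_i$.* Put $t=v^i_{j+1}$; then $t\notin H$ by (F4). If all non-path children of $t$ are in $Z$, put $\varphi_a(x_i,y)=t$, which is flexible by (K2). Otherwise choose a non-path child $c\notin Z$ of $t$ and put $\varphi_a(x_i,y)=f(c)$.
* (γ) *$y\notin H$, $y\notin P_i$.* Then $y\in B_i$, since otherwise $x_i$ would hit $y$. So $y\in O_i\setminus H$, and $y$ is non-path. Further, $x_i$ is the only vertex of $R_a$ adjacent to $y$, since another one would hit $y$. If all children of $y$ are in $Z$, put $\varphi_a(x_i,y)=y$, which is flexible by (K1). Otherwise choose a child $c\notin Z$ of $y$ and put $\varphi_a(x_i,y)=f(c)$.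

Finally put $e_a=f(c_k)$. This makes sense: $c_k$ is non-path, $c_k\notin H$ by (F2), and $c_k\notin O$ since $c_k\in B_k$.

Case (β) is the old shift toward the leaf, and case (α) resolves the collision of Section 5. In (2): $\varphi_1(b_1,a)=b_1$ and $\varphi_1(b_2,a)=b_2$ by (β); the pairs $(b_1,a')$, $(b_2,a')$ are of type (α) and get the values $b_4$, $b_5$; and $e_1=f(b_3)=b_3$.

**Step 8: $\varphi_a$ is injective and avoids $e_a$.** First, the vertices $c$ used as arguments of $f$ are pairwise distinct, which we see from their parents.

* In (α) and for $e_a$ the parent is in $H$. For $e_a$ it is $w$, where no pair of type (α) occurs; and at a given $y$ the children are distinct.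
* In (β) the parent is a path vertex $t\notin H$. Different pairs give different $t$: for the same $i$ because $j$ differs, for different $i$ because the $t$ are in different branches.
* In (γ) the parent is a non-path vertex $y\in O\setminus H$. Different pairs give different $y$, since $y$ determines $x_i$.

The three classes of parents are disjoint, and each parent is in $Z$ or on a path $P_i$. So by (Q) all the values $f(c)$, including $e_a$, are distinct. They are non-path and outside $Z$, hence differ from the values $t$ of (β), which are path vertices, and from the values $y$ of (γ), which are in $O\subseteq Z$. The values $t$ are distinct from one another, the values $y$ are distinct from one another, and path vertices differ from non-path ones.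

**Step 9: outside neighbors.** This is the last assertion. Suppose $y\notin V(T)$ is adjacent to $x_i\ne x_l$ in $R_a$. By (T2), $y\notin C_a$. The edges $x_iy$ and $yx_l$ are free by (E1). Deleting $wc_l$ from $T$ separates $x_l$ from $x_i$, so $T-wc_l+x_iy+yx_l$ is a tree. The degrees of $y$, $x_i$, $x_l$ are at most $2$. So it is a variant, disjoint from $C_a$, with degree $k-1$ at $w$, contradicting (T1). $\square$

## 11. The injection that omits one vertex per tree

We finish the proof of Theorem 2.

**Step 1: the set $R$.** Let $R_a$, $\varphi_a$, $e_a$ for $a<\tau$ be as in Lemma 13. Let $x_\tau$ be an end of $T_\tau$, $R_\tau=\{x_\tau\}$, $e_\tau=x_\tau$, and $R=\bigcup_{a\le\tau}R_a$. Ends are private by Lemma 9, so the $R_a$ are disjoint and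
$$|R|=(\tau-1)(k-1)+1 .$$
The set $R$ is independent. Within one $R_a$ this is Lemma 13. If $x\in R_a$, $x'\in R_b$, $a<b$ and $xx'\in E(G)$, then $x'\notin V(T_a)$, and $T'_a=T_a+xx'$, in which $d(x)\le2$, contradicts Lemma 10 for the end $x'$ of $T_b$.

**Step 2: the map.** We count pairs as in Section 1. For $x\in R$ and $y\in N_G(x)$ define $\varphi(x,y)$ as follows. If $x\in R_a$ with $a<\tau$ and $y\in V(T_a)$, put $\varphi(x,y)=\varphi_a(x,y)$. Otherwise put $\varphi(x,y)=y$ and call the pair *direct*. Thus all pairs $(x_\tau,y)$ are direct. Let $E=\{e_1,\dots,e_\tau\}$. We claim that $|E|=\tau$, and that $\varphi$ is injective and avoids $E$.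

**Step 3: values inside the trees.** This step handles everything that does not involve direct pairs. For $a<\tau$ the values of $\varphi_a$ and the vertex $e_a$ are flexible in $T_a$, hence private to $T_a$ by Lemma 12(ii). Also $e_\tau=x_\tau$ is private to $T_\tau$. So $|E|=\tau$, and values of $\varphi_a$ and $\varphi_b$ with $a\ne b$ differ. By Lemma 13, $\varphi_a$ is injective and avoids $e_a$; by privacy it avoids the other $e_j$.

**Step 4: direct pairs.** It remains to exclude three kinds of collision.

*A direct pair $(x,y)$, $x\in R_a$, with $y$ in the image of $\varphi_j$ or $y=e_j$, where $j<\tau$.* Then $j\ne a$: if $a<\tau$, then $y\notin V(T_a)$ because the pair is direct, while $y\in V(T_j)$; if $a=\tau$, then $j<\tau=a$. So $y$ is a flexible vertex of $T_j$ adjacent to the end $x$ of the different tree $T_a$. This contradicts Lemma 12(iii) if $a<j$, and Lemma 12(iv) if $a>j$.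

*A direct pair $(x,y)$ with $y=e_\tau=x_\tau$.* This is impossible, since $R$ is independent.

*Two direct pairs $(x,y),(x',y)$ with $x\ne x'$.* If $x,x'\in R_a$, then $a<\tau$, as $|R_\tau|=1$, so $y\notin V(T_a)$, contradicting the last assertion of Lemma 13. Otherwise let $x\in R_a$, $x'\in R_b$, where we may assume $a<b$. Then $a<\tau$, so $y\notin V(T_a)$, and $xy$ is free by (E1). Also $x'\notin V(T_a)$, because $x'$ is private to $T_b$. Consider
$$T'_a=T_a+xy+yx' ,$$
a tree with $d(x)\le2$ and $d(y)=2$. Its new edge $xy$ is free and contains the private vertex $x$ of $T_a$; its new edge $yx'$ is incident with the end $x'$ of $T_b$. This contradicts Lemma 10. Here the vertex $y$ may well lie on a third tree and stays there; this is the join that was not available with vertex-disjoint paths.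

**Step 5: counting.** The number of pairs $(x,y)$ is $\sum_{x\in R}d_G(x)$, and $\varphi$ injects them into $V\setminus E$. Hence
$$\sum_{x\in R}d_G(x)\le|V\setminus E|=n-\tau ,$$
which proves Theorem 2, and with it Corollary 3 and Theorem 4. $\blacksquare$

For the family (2) the whole map can be written down: with $R=\{b_1,b_2,b_6\}$, the values inside $T_1$ are $b_1,b_2,b_4,b_5$, the direct pairs $(b_6,a)$ and $(b_6,a')$ have the values $a,a'$, and the omitted vertices are $e_1=b_3$ and $e_2=b_6$. All $8-2=6$ available values are taken.
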